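# A normal subgroup that is Zariski embedded but not Markov embedded

## 1. Countable groups, where the two embeddings agree

Every group $G$ carries two topologies that are defined from its multiplication alone. The closed sets of the first are cut out by equations. The second consists of what all Hausdorff group topologies on $G$ have in common. A subgroup $H$ has its own pair of such topologies, and it also inherits a pair from $G$. Suppose that the inherited algebraic topology on $H$ is the right one. Must the other inherited topology be the right one too? We first make this precise, then settle the case of a countable $G$, and then ask what changes when $G$ is uncountable.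

Let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a letter $x$. Its elements are words
$$w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1},\qquad g_i\in G,\ \varepsilon_i\in\mathbb Z,$$
and substituting $g$ for $x$ gives a map $G\to G$, $g\mapsto w(g)$. Put $E_w=\{g\in G:w(g)=e_G\}$; this is an elementary algebraic subset of $G$.

**Definition (Zariski topology).** $\mathfrak Z_G$ is the topology on $G$ that has all the sets $E_w$, $w\in G[x]$, as a subbase of closed sets. So the closed sets are the intersections of finite unions of sets $E_w$.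

Here are three examples. The word $w=xg^{-1}$ gives $E_w=\{g\}$, so points are closed and $\mathfrak Z_G$ is always $T_1$. The word $w=xax^{-1}a^{-1}$ gives the centralizer of $a$, so $C_G(S)=\bigcap_{a\in S}E_{xax^{-1}a^{-1}}$ is $\mathfrak Z_G$-closed for every $S\subseteq G$. In $G=\mathbb Z$, written additively, $w(g)=\varepsilon g+c$ with $\varepsilon=\sum\varepsilon_i$, so $E_w$ is empty, a point, or everything, and $\mathfrak Z_{\mathbb Z}$ is the cofinite topology.

**Definition (Markov topology).** $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$. A set is $\mathfrak M_G$-open (respectively $\mathfrak M_G$-closed) exactly when it is open (respectively closed) in every Hausdorff group topology on $G$.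

In a Hausdorff group topology the map $g\mapsto w(g)$ is continuous and $\{e_G\}$ is closed, so each $E_w$ is closed. Hence always
$$\mathfrak Z_G\subseteq\mathfrak M_G. \tag{1}$$

**Definition (embedded subgroups).** Write $\mathfrak T|_H$ for the subspace topology on $H$. A subgroup $H$ of $G$ is Zariski embedded in $G$ if $\mathfrak Z_G|_H=\mathfrak Z_H$, and Markov embedded in $G$ if $\mathfrak M_G|_H=\mathfrak M_H$.

One inclusion is automatic: a word with coefficients in $H$ is a word with coefficients in $G$, so $\mathfrak Z_H\subseteq\mathfrak Z_G|_H$. Being Zariski embedded means that the larger group gives no new closed sets on $H$.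

We shall use Markov's theorem (A. A. Markov, *On unconditionally closed sets*, Mat. Sb. 18 (1946), 3–28): $\mathfrak M_L=\mathfrak Z_L$ for every countable group $L$.

**Proposition 1.** Let $G$ be countable and let $H$ be any subgroup of $G$. Then $H$ is Zariski embedded in $G$ if and only if it is Markov embedded in $G$.

**Proof.** Both $G$ and $H$ are countable, so $\mathfrak M_G=\mathfrak Z_G$ and $\mathfrak M_H=\mathfrak Z_H$. The equations $\mathfrak Z_G|_H=\mathfrak Z_H$ and $\mathfrak M_G|_H=\mathfrak M_H$ are the same equation. $\square$

What changes when $G$ is not countable? Keep $H$ countable. Then $\mathfrak M_H=\mathfrak Z_H$ still holds, but the equality $\mathfrak M_G=\mathfrak Z_G$ is no longer available, and we only know (1). A countable subgroup is Zariski embedded and not Markov embedded exactly when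
$$\mathfrak M_H=\mathfrak Z_H=\mathfrak Z_G|_H\subsetneq\mathfrak M_G|_H .$$
So we ask whether a set $S\subseteq H$ can be the trace of a set that is closed in every Hausdorff group topology of $G$, although no equations over $G$ produce it. We shall see that this can happen, even with $H$ normal, countable and elementary abelian. So the answer to the question is no, both for arbitrary and for normal subgroups. The proof is in ZFC. Before constructing the example, we find out how far the positive result extends, because this tells us where to look.

## 2. Countably many induced automorphisms still give agreement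

Let $H$ be normal in $G$. Each $g\in G$ induces the automorphism $h\mapsto ghg^{-1}$ of $H$. Let $Q_G\le\mathrm{Aut}(H)$ be the group of all these automorphisms. It is isomorphic to $G/C_G(H)$ and contains all inner automorphisms of $H$.

**Lemma 2 (words on a normal subgroup).** Let $H$ be normal in $G$. Every set $E_w\cap H$ with $w\in G[x]$ is either empty or of the form
$$\Big\{h\in H:\ \prod_{t=1}^n q_t(h)^{\varepsilon_t}\cdot c=e\Big\},\qquad q_t\in Q_G,\ \varepsilon_t\in\mathbb Z,\ c\in H, \tag{2}$$
and every set of the form (2) is $E_w\cap H$ for some $w\in G[x]$.

**Proof.** Let $w=g_1x^{\varepsilon_1}\cdots g_nx^{\varepsilon_n}g_{n+1}$ and let $\pi_t=g_1g_2\cdots g_t$. The factors telescope: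
$$w(h)=\Big(\prod_{t=1}^n\pi_th^{\varepsilon_t}\pi_t^{-1}\Big)\pi_{n+1}. \tag{3}$$
For $h\in H$ the product in brackets lies in $H$. If $\pi_{n+1}\notin H$, then $w(h)\notin H$, so $E_w\cap H=\emptyset$. If $\pi_{n+1}\in H$, we get (2) with $q_t$ induced by $\pi_t$ and $c=\pi_{n+1}$. Conversely, given (2), choose $\gamma_t\in G$ that induces $q_t$ and take $w=\big(\prod_t\gamma_tx^{\varepsilon_t}\gamma_t^{-1}\big)c$. $\square$

The next lemma moves topologies from $H$ to $G$. Recall the standard criterion: a family of sets containing $e$, directed downwards, is a base at $e$ of a group topology on $G$ if for each member $W$ and each $g\in G$ there are members $W'$ with $W'W'\subseteq W$, with $W'^{-1}\subseteq W$, and with $gW'g^{-1}\subseteq W$. The topology is Hausdorff if the intersection of the family is $\{e\}$.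

**Lemma 3 (extension).** Let $H$ be normal in $G$, and let $\sigma$ be a Hausdorff group topology on $H$ such that conjugation by every $g\in G$ is $\sigma$-continuous on $H$. Then the $\sigma$-neighborhoods of $e$ in $H$ form a base at $e$ of a Hausdorff group topology $\sigma'$ on $G$, and $\sigma'|_H=\sigma$.

**Proof.** The conditions on $W'W'$ and $W'^{-1}$ and the trivial intersection hold because $\sigma$ is a Hausdorff group topology. The condition on $gW'g^{-1}$ is the assumed continuity of $h\mapsto ghg^{-1}$ at $e$. The members of the base lie in $H$, so $\sigma'|_H$ has the same neighborhoods of $e$ as $\sigma$. $\square$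

Recall that the Bohr topology of an abelian group $H$ is the initial topology for $\mathrm{Hom}(H,\mathbb T)$, where $\mathbb T$ is the circle group. It is a group topology, and it is Hausdorff because the homomorphisms $H\to\mathbb T$ separate the points of $H$.

**Theorem B.**

* **(B1)** If $H$ is a normal abelian subgroup of any group $G$, then $\mathfrak M_G|_H$ is contained in the Bohr topology of $H$.
* **(B2)** If $H$ is a countable normal subgroup of $G$ and $G/C_G(H)$ is countable, then $\mathfrak M_G|_H=\mathfrak Z_G|_H$. Hence in this range $H$ is Zariski embedded if and only if it is Markov embedded.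

**Proof of (B1).** If $\varphi$ is an automorphism of $H$ and $\chi\in\mathrm{Hom}(H,\mathbb T)$, then $\chi\circ\varphi\in\mathrm{Hom}(H,\mathbb T)$. So every automorphism, in particular every conjugation by an element of $G$, is continuous for the Bohr topology. By Lemma 3 the Bohr topology is induced by some Hausdorff group topology on $G$. That topology contains $\mathfrak M_G$, so the Bohr topology contains $\mathfrak M_G|_H$. $\square$

**Proof of (B2).** The plan is to replace $G$ by a countable group $L$ that induces the same automorphisms on $H$ and in which $H$ is closed, and to apply Markov's theorem to $L$.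

**Step 1: the countable group.** Here we build $L$. Let $Q=Q_G$, which is countable. Let $U=\bigoplus_{q\in Q}S_3^{(q)}$ be the restricted direct sum of copies of the symmetric group $S_3$, on which $Q$ acts by permuting the summands by left translation. Put $L=(H\times U)\rtimes Q$, where $Q$ acts on $H$ as given. Then $L$ is countable. The subgroup $H$ is normal in $L$, and $(h',u,q)\in L$ induces on $H$ the automorphism $h\mapsto h'q(h)h'^{-1}$. This lies in $Q$ because $Q$ contains the inner automorphisms of $H$; and every $q\in Q$ is induced by $(e,e,q)$. So $Q_L=Q=Q_G$.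

**Step 2: $H$ is closed in $L$.** We need this to pass from closed subsets of $H$ to closed subsets of $L$; we show that $H=C_L(U)$. Clearly $H$ centralizes $U$. An element $(h,u,q)$ with $q\ne1$ conjugates the summand $S_3^{(1)}$ to the summand $S_3^{(q)}$, so it does not centralize $U$. An element $(h,u,1)$ acts on $U$ as conjugation by $u$, so it centralizes $U$ only if $u\in Z(U)$, and $Z(U)=1$ because $Z(S_3)=1$. So $H=C_L(U)$ is $\mathfrak Z_L$-closed, and by (1) it is closed in every Hausdorff group topology on $L$.

**Step 3: the Zariski traces agree.** We show that $\mathfrak Z_L|_H=\mathfrak Z_G|_H$. By Lemma 2, applied to $G$ and to $L$, both topologies have as a closed subbase the sets (2) with $q_t\in Q$ and $c\in H$, up to adding the empty set, which is closed anyway.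

**Step 4: the Markov trace.** We show that $\mathfrak M_G|_H\subseteq\mathfrak Z_G|_H$. Let $S=H\cap\Phi$ with $\Phi$ an $\mathfrak M_G$-closed set. Let $\sigma$ be any Hausdorff group topology on $L$. Conjugations of $L$ are homeomorphisms, so every $q\in Q$ is a homeomorphism of $(H,\sigma|_H)$. Conjugation by any $g\in G$ acts on $H$ as some $q\in Q$, so Lemma 3 gives a Hausdorff group topology $\sigma'$ on $G$ with $\sigma'|_H=\sigma|_H$. Since $\Phi$ is $\sigma'$-closed, $S$ is closed in $(H,\sigma|_H)$. Since $H$ is $\sigma$-closed in $L$ by Step 2, $S$ is $\sigma$-closed in $L$. As $\sigma$ was arbitrary, $S$ is $\mathfrak M_L$-closed, and by Markov's theorem it is $\mathfrak Z_L$-closed. So $S$ is closed in $\mathfrak Z_L|_H=\mathfrak Z_G|_H$.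

**Step 5: end of the proof.** By (1), $\mathfrak Z_G|_H\subseteq\mathfrak M_G|_H$, so the two traces are equal. As $H$ is countable, also $\mathfrak M_H=\mathfrak Z_H$. Hence $\mathfrak Z_G|_H=\mathfrak Z_H$ if and only if $\mathfrak M_G|_H=\mathfrak M_H$. $\square$

So if $H$ is countable and normal, a counterexample needs uncountably many induced automorphisms. If $H$ is moreover abelian, the Markov trace can at best be the Bohr topology.

## 3. The elementary abelian group $A$ and its topologies

Fix a prime $p$ and let $A$ be an $\mathbb F_p$-vector space with countably infinite basis $b_1,b_2,\dots$. Let $A^*=\mathrm{Hom}(A,\mathbb F_p)$. Let $\mathcal P$ be the topology on $A$ whose neighborhood base at $0$ consists of all finite-index subgroups.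

Subgroups of $A$ are subspaces. If $N$ has finite index, then $A/N$ is a finite-dimensional vector space, and pulling back a basis of its dual shows that $N$ is a finite intersection of kernels of functionals $\chi\in A^*$. Conversely, each kernel has index $1$ or $p$. If $x\ne0$, some $\chi\in A^*$ has $\chi(x)\neq0$, so the finite-index subgroups have trivial intersection and $\mathcal P$ is a Hausdorff group topology. Since $pA=0$, every homomorphism $A\to\mathbb T$ takes values in the $p$-th roots of unity and has the form $\exp(2\pi i\chi/p)$ with $\chi\in A^*$. Hence
$$\mathcal P\ \text{ is the Bohr topology of } A. \tag{4}$$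

**Lemma 4.** $\mathfrak Z_A=\mathfrak M_A$ is the cofinite topology of $A$.

**Proof.** A word over $A$ defines a map $a\mapsto \varepsilon a+c$ with $\varepsilon\in\mathbb F_p$ and $c\in A$. Its zero set is a point if $\varepsilon\ne0$, and it is empty or $A$ if $\varepsilon=0$. All points occur. So $\mathfrak Z_A$ is cofinite, and $\mathfrak M_A$ contains it by (1).

Conversely, let $S\subsetneq A$ be infinite; we show that $S$ is not $\mathfrak M_A$-closed. Choose $y\in A\setminus S$. Finite-dimensional subspaces are finite and $S-y$ is infinite, so we can choose inductively $s_{m+1}\in (S-y)\setminus\langle s_1,\dots,s_m\rangle$ and obtain a linearly independent sequence $(s_m)$ in $S-y$. The subgroups $\langle s_m:m\ge q\rangle$, $q\ge1$, decrease and have trivial intersection by independence, so they form a base at $0$ of a Hausdorff group topology on $A$. In it $s_m\to0$, so the points $y+s_m\in S$ converge to $y\notin S$. Thus $S$ is not closed in this topology. $\square$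

So on $A$ a counterexample looks like this: every set of the form (2) is finite or all of $A$, while some infinite proper subset of $A$ is the trace of an $\mathfrak M_G$-closed set. By (B1) and (4), the most we can hope for is $\mathfrak M_G|_A=\mathcal P$. This bound is reached.

**Theorem A.** There is a free group $F$ of rank at most $\mathfrak c$ acting on $A$ by automorphisms such that, for $G=A\rtimes F$ and the normal subgroup $A$ of $G$:

* **(A1)** $\mathfrak Z_G|_A=\mathfrak Z_A=\mathfrak M_A$ is the cofinite topology of $A$;
* **(A2)** every Hausdorff group topology on $G$ induces on $A$ a topology containing $\mathcal P$, and $\mathfrak M_G|_A=\mathcal P$.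

So $A$ is Zariski embedded but not Markov embedded in $G$. Indeed, a hyperplane of $A$ is $\mathcal P$-closed, infinite and proper, so it is not closed in the cofinite topology $\mathfrak M_A$.

## 4. All automorphisms at once give too many equations

The natural first attempt is to use every automorphism, that is, $G=A\rtimes\mathrm{Aut}(A)$. This gives $\mathfrak M_G|_A=\mathcal P$, as we want, but it also gives $\mathfrak Z_G|_A=\mathcal P$.

To check this, let $0\neq\chi\in A^*$, choose $0\ne b\in\ker\chi$, and let $k(a)=a+\chi(a)b$. This is an automorphism with inverse $a\mapsto a-\chi(a)b$. For $\mu\in\mathbb F_p$ the set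
$$\{a\in A: k(a)-a-\mu b=0\}=\{a\in A:\chi(a)=\mu\}$$
is of the form (2), so it is $\mathfrak Z_G|_A$-closed. The complement of each of these $p$ cosets of $\ker\chi$ is a finite union of the others, so all cosets of $\ker\chi$ are also $\mathfrak Z_G|_A$-open. Taking finite intersections, all cosets of finite-index subgroups are $\mathfrak Z_G|_A$-open, so $\mathcal P\subseteq\mathfrak Z_G|_A$. Together with (1), (B1) and (4) we get $\mathcal P\subseteq\mathfrak Z_G|_A\subseteq\mathfrak M_G|_A\subseteq\mathcal P$, and all are equal.

The attempt fails at an explicit place: the equation $k(a)=a$ has an infinite proper set of solutions, because $k-1$ has an infinite kernel. So we need enough automorphisms to force every Hausdorff group topology on $G$ to be fine on $A$, uncountably many by (B2); and these automorphisms must be so independent that no nontrivial combination of their products has an infinite kernel.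

## 5. Three properties of an action that suffice

Which automorphisms force a topology on $A$ to contain $\mathcal P$? Two kinds are enough, one for topologies that are precompact and one for those that are not. A group topology on $A$ is precompact if for each neighborhood $U$ of $0$ there is a finite $\Phi$ with $U+\Phi=A$. For example, $\mathcal P$ is precompact. The topology with base $\langle b_{2m}:m\ge q\rangle$, $q\ge1$, is not, because its open subgroup $\langle b_2,b_4,\dots\rangle$ has infinite index.

We fix notation for the rest of the proof. Let $A_n=\langle b_1,\dots,b_n\rangle$ and $A_0=0$. The level of $x\in A$ is $\lambda(x)=\min\{n:x\in A_n\}$; for instance $\lambda(b_1+b_3)=3$ and $\lambda(0)=0$. Clearly $\lambda(\mu x)=\lambda(x)$ for $\mu\in\mathbb F_p^*$, and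
$$\lambda(x+y)\le\max(\lambda(x),\lambda(y)),\quad\text{with equality if }\lambda(x)\neq\lambda(y). \tag{5}$$
Let $f\in A^*$ be given by $f(b_1)=1$ and $f(b_n)=0$ for $n\ge2$.

**Definition (thin set).** A set $V\subseteq A$ is thin if $\mathbb F_p^*V=V$ and for every $n$, for all sufficiently large $\ell$, there is $c\in A_\ell\setminus A_{\ell-1}$ with $(c+A_n)\cap V=\emptyset$.

For example, $V=\langle b_2,b_4,\dots\rangle$ is thin. Given $n$, let $\ell\ge n+2$; take $c=b_\ell$ if $\ell$ is odd and $c=b_\ell+b_{\ell-1}$ if $\ell$ is even. Every element of $c+A_n$ has a nonzero coefficient at an odd index greater than $n$, so it is not in $V$. In contrast, $V=\langle b_m:m\ge q\rangle$ is not thin: $V+A_q=A$, so every coset $c+A_q$ meets $V$.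

For the thin set $V=\langle b_2,b_4,\dots\rangle$, the automorphism $k$ that exchanges $b_{2m-1}$ and $b_{2m}$ for all $m$ has $V\cap k^{-1}(V)=0$. If $V$ is open in a group topology on $A$ for which $k$ is a homeomorphism, then $\{0\}$ is open. One automorphism has made the topology discrete. We cannot use this particular $k$, because $k-1$ kills all the vectors $b_{2m-1}+b_{2m}$. But it shows what automorphisms can do to a topology that is not precompact.

When a group $F$ acts on $A$ by automorphisms, $A$ becomes an $\mathbb F_p[F]$-module, and $r=\sum\mu_ww\in\mathbb F_p[F]$ acts by $x\mapsto\sum\mu_w\,wx$.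

**Proposition 5.** Let a group $F$ act on $A$ by automorphisms such that

* **(R1)** for every nonzero $\chi\in A^*$ some element of $F$ acts as an automorphism $k$ with $f\circ k=\chi$;
* **(R2)** for every thin $V\subseteq A$ some element of $F$ acts as an automorphism $k$ with $V\cap k^{-1}(V)\subseteq\{0\}$;
* **(R3)** every nonzero $r\in\mathbb F_p[F]$ has finite kernel on $A$.

Then $G=A\rtimes F$ satisfies (A1) and (A2).

**Proof.** Steps 1 and 2 use only (R3), and Steps 3 and 4 use only (R1) and (R2).

**Step 1: $A$ is closed in $G$.** We need this to pass from closed subsets of $A$ to closed subsets of $G$. If $1\neq w\in F$, then $w-1\ne0$ in $\mathbb F_p[F]$ has finite kernel by (R3), so $w$ acts nontrivially. An element $(a,w)\in G$ acts on $A$ by conjugation as $w$ does. So $C_G(A)=A$, and $A$ is $\mathfrak Z_G$-closed, hence closed in every Hausdorff group topology on $G$.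

**Step 2: the Zariski trace is cofinite.** This is (A1). By Lemma 2 a nonempty trace $E_w\cap A$ has, in additive notation, the form $\{a\in A:ra=-c\}$ with $c\in A$ and $r=\sum_t\varepsilon_tq_t\in\mathbb F_p[F]$, where $q_t\in F$ is the image of $\pi_t$. If $r=0$, a nonempty trace is $A$. If $r\ne0$, it is a coset of $\ker r$, which is finite by (R3). So all traces are finite or equal to $A$, and singletons occur. Hence $\mathfrak Z_G|_A$ is the cofinite topology, and by Lemma 4 so are $\mathfrak Z_A$ and $\mathfrak M_A$.

For the next two steps let $\tau$ be a Hausdorff group topology on $G$ and let $\tau_A=\tau|_A$. Every element of $F$ acts on $(A,\tau_A)$ as a homeomorphism, because this action is a conjugation in $G$. Multiplication by $\mu\in\mathbb F_p^*$ is a homeomorphism too, because it is a repeated addition and its inverse is multiplication by $\mu^{-1}$. We show that $\mathcal P\subseteq\tau_A$.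

**Step 3: the precompact case.** Here we find one open hyperplane and move it to all others by (R1). If $\tau_A$ is precompact, the completion of $(A,\tau_A)$ is a compact Hausdorff abelian group, and its continuous characters separate points by the Peter–Weyl theorem. As $A\ne0$ is dense in the completion, some continuous character is nontrivial on $A$. It has the form $\exp(2\pi i\chi/p)$ on $A$ with $0\ne\chi\in A^*$, and $\ker\chi$ is $\tau_A$-open, because it is the preimage of a neighborhood of $1$ in $\mathbb T$ that contains no other $p$-th root of unity. Take $k$ as in (R1) for $\chi$. Then $f\circ k=\chi$ gives $\ker f=k(\ker\chi)$, so $\ker f$ is open. For any nonzero $\chi'\in A^*$, take $k'$ as in (R1) for $\chi'$; then $\ker\chi'=k'^{-1}(\ker f)$ is open. All finite-index subgroups are finite intersections of such kernels, so they are open, that is, $\mathcal P\subseteq\tau_A$.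

**Step 4: the case that is not precompact.** Here we find a thin neighborhood of $0$ and show that $\tau_A$ is discrete. Choose a neighborhood $U$ of $0$ with $U+\Phi\neq A$ for all finite $\Phi$, choose a neighborhood $V_0$ of $0$ with $V_0-V_0\subseteq U$, and put $V=\bigcap_{\mu\in\mathbb F_p^*}\mu V_0$. This is a neighborhood of $0$ with $\mathbb F_p^*V=V$ and $V-V\subseteq U$.

Suppose that $V$ is not thin. Then for some $n$ there are infinitely many $\ell$ such that $(c+A_n)\cap V\ne\emptyset$ for every $c\in A_\ell\setminus A_{\ell-1}$, that is, $A_\ell\setminus A_{\ell-1}\subseteq V+A_n$. Given $y\in A$, pick such an $\ell>\lambda(y)$. Both $b_\ell$ and $b_\ell+y$ lie in $A_\ell\setminus A_{\ell-1}$, so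
$$y=(b_\ell+y)-b_\ell\in (V-V)+A_n\subseteq U+A_n .$$
Thus $A=U+A_n$ with $A_n$ finite, a contradiction. So $V$ is thin. With $k$ from (R2), $V\cap k^{-1}(V)\subseteq\{0\}$ is a neighborhood of $0$. So $\tau_A$ is discrete, and $\mathcal P\subseteq\tau_A$.

**Step 5: $\mathcal P\subseteq\mathfrak M_G|_A$.** We pass from single topologies to their intersection. Let $S\subseteq A$ be $\mathcal P$-closed. For every Hausdorff group topology $\tau$ on $G$, the set $S$ is closed in $(A,\tau|_A)$ by Steps 3 and 4, and $A$ is $\tau$-closed by Step 1, so $S$ is $\tau$-closed. Hence $S$ is $\mathfrak M_G$-closed.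

**Step 6: $\mathfrak M_G|_A\subseteq\mathcal P$.** This is (B1) together with (4). The Hausdorff group topology on $G$ used there is the one that has the finite-index subgroups of $A$ as a base at $e$. This proves (A2). $\square$

It remains to find a free group of rank at most $\mathfrak c$ with an action that has (R1), (R2) and (R3). To each demand in (R1) and (R2) we assign one automorphism that meets it, and we control how this automorphism changes levels, so that the automorphisms together satisfy (R3).

## 6. Automorphisms with prescribed levels, by back and forth

Let $I$ be the set of all requirements. A requirement of type 1 is a nonzero $\chi\in A^*$, and its demand on $k$ is $f\circ k=\chi$. A requirement of type 2 is a thin set $V$, and its demand on $k$ is $V\cap k^{-1}(V)\subseteq\{0\}$. As $A$ is countable, $|I|\le\mathfrak c$.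

There are infinite sets $B_i\subseteq\mathbb N=\{1,2,\dots\}$, one for each $i\in I$, with pairwise finite intersections. To see this, identify $\mathbb N$ with the countable set $2^{<\omega}$ of finite binary strings. To an infinite binary string assign the set of its finite initial segments. Two distinct infinite strings have only finitely many common initial segments, and there are $\mathfrak c$ infinite strings.

The rule for the automorphism $k_i$ is as follows. Whenever we are free to choose a new vector, we choose it of a level in $B_i$ that is larger than everything that has occurred so far.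

**Construction.** Fix $i\in I$. We construct finite subspaces $0=D_0\subset D_1\subset\cdots$ and $0=E_0\subset E_1\subset\cdots$ of $A$, isomorphisms $\varphi_j:D_j\to E_j$ with $\varphi_j$ extending $\varphi_{j-1}$, and integers $n_j\ge1$, $\ell_j\in B_i$ such that:

* **(a)** for $j$ odd: $n_j=\min\{n:b_n\notin D_{j-1}\}$, $D_j=D_{j-1}+\mathbb F_pb_{n_j}$, $E_j=E_{j-1}+\mathbb F_pc_j$, $\varphi_j(b_{n_j})=c_j$, and $\lambda(c_j)=\ell_j$;
* **(b)** for $j$ even: $n_j=\min\{n:b_n\notin E_{j-1}\}$, $E_j=E_{j-1}+\mathbb F_pb_{n_j}$, $D_j=D_{j-1}+\mathbb F_pd_j$, $\varphi_j(d_j)=b_{n_j}$, and $\lambda(d_j)=\ell_j$;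
* **(c)** $\ell_j>n_j$, and $\ell_j>\lambda(y)$ for all $y\in D_{j-1}\cup E_{j-1}$.

Odd steps put the first missing $b_n$ into the domain, and even steps put the first missing $b_n$ into the range. By (c), $c_j\notin E_{j-1}$ for $j$ odd and $d_j\notin D_{j-1}$ for $j$ even, so $\varphi_j$ is indeed an isomorphism. Moreover $\ell_1<\ell_2<\cdots$, because $D_{j-1}\cup E_{j-1}$ contains the vector $c_{j-1}$ or $d_{j-1}$ of level $\ell_{j-1}$. Condition (c) only asks that $\ell_j$ be large, and $B_i$ is infinite; we now check that the demand can be met as well.

**Step 1: meeting a requirement of type 1.** We keep $f\varphi_j=\chi|_{D_j}$. For $j$ odd, choose $\ell_j\in B_i$ as in (c). Then $\ell_j\geq2$, so $f\ne0$ on $A_{\ell_j-1}$, and there is $c_j\in b_{\ell_j}+A_{\ell_j-1}$ with $f(c_j)=\chi(b_{n_j})$. For $j$ even, choose $\ell_j\in B_i$ so large that (c) holds and $\chi\neq0$ on $A_{\ell_j-1}$, and choose $d_j\in b_{\ell_j}+A_{\ell_j-1}$ with $\chi(d_j)=f(b_{n_j})$.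

**Step 2: meeting a requirement of type 2.** We keep that no nonzero $x\in D_j$ has both $x\in V$ and $\varphi_jx\in V$. For $j$ odd, take $n$ with $E_{j-1}\subseteq A_n$. As $V$ is thin, for every sufficiently large $\ell_j\in B_i$ there is $c_j$ of level $\ell_j$ with $(c_j+A_n)\cap V=\emptyset$; take $\ell_j$ so large that (c) holds too. An element of $D_j\setminus D_{j-1}$ has the form $x=\mu b_{n_j}+y$ with $\mu\ne0$, $y\in D_{j-1}$, and then $\varphi_jx\in\mu(c_j+E_{j-1})$. This set misses $\mu V=V$. So no new violation arises. For $j$ even, take $n$ with $D_{j-1}\subseteq A_n$, and $d_j$ of large level $\ell_j\in B_i$ with $(d_j+A_n)\cap V=\emptyset$. An element of $D_j\setminus D_{j-1}$ has the form $x=\mu d_j+y$ with $\mu\ne0$, $y\in D_{j-1}$, so $x\in\mu(d_j+D_{j-1})$ is not in $V$. This is where the definition of a thin set has to allow all sufficiently large $\ell$: the level is taken from $B_i$.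

**Step 3: the union is an automorphism.** We check that every vector is reached. For $j$ odd, minimality of $n_j$ gives
$$A_{n_j-1}\subseteq D_{j-1},\qquad A_{n_j}\subseteq D_j, \tag{6}$$
so $n_{j+2}>n_j$, and $\bigcup_jD_j=A$. For $j$ even, in the same way,
$$A_{n_j-1}\subseteq E_{j-1},\qquad A_{n_j}\subseteq E_j, \tag{7}$$
so $n_{j+2}>n_j$, and $\bigcup_jE_j=A$. So $k_i:=\bigcup_j\varphi_j$ is an automorphism of $A$, and it meets requirement $i$.

Here are the first three steps by hand. Let the requirement be of type 1 with $\chi(b_1)=0$ and $\chi(b_2)=1$, and suppose that $2,5,9$ are the first three elements of $B_i$. At $j=1$ we have $n_1=1$; take $\ell_1=2$ and $c_1=b_2$, since $f(b_2)=0=\chi(b_1)$. At $j=2$ we have $n_2=1$, since $b_1\notin E_1=\langle b_2\rangle$; take $\ell_2=5$ and $d_2=b_5+(1-\chi(b_5))b_2$, for which $\chi(d_2)=1=f(b_1)$. At $j=3$ we have $D_2=\langle b_1,d_2\rangle$, so $n_3=2$; take $\ell_3=9$ and $c_3=b_9+b_1$, since $f(c_3)=1=\chi(b_2)$. So far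
$$k_i:\quad b_1\mapsto b_2,\qquad d_2\mapsto b_1,\qquad b_2\mapsto b_9+b_1,$$
and the levels change as $1\to2$, $5\to1$, $2\to9$.

## 7. How $k_i$ changes levels

Put $B_i^+=\{\ell_j:j\text{ odd}\}$ and $B_i^-=\{\ell_j:j\text{ even}\}$. Since $\ell_1<\ell_2<\cdots$, these are disjoint subsets of $B_i$. We identify $\varepsilon=\pm1$ with the sign $\pm$, and write $\ell_j^{(i)}$, $n_j^{(i)}$ when $i$ must be displayed. The first lemma says that $k_i$ and $k_i^{-1}$ always change the level of a nonzero vector, and that from an upward move one can read off, by the level reached, which of the two was applied.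

**Lemma 6.** Let $x\ne0$ and let $j$ be minimal with $x\in D_j$. If $j$ is odd, then $\lambda(k_ix)=\ell_j>\lambda(x)$. If $j$ is even, then $\lambda(x)=\ell_j>\lambda(k_ix)$. Consequently, for $s=k_i^\varepsilon$ with $\varepsilon=\pm1$ we have $\lambda(sx)\neq\lambda(x)$, and $\lambda(sx)>\lambda(x)$ implies $\lambda(sx)\in B_i^\varepsilon$.

**Proof.** Let $j$ be odd. Then $x=\mu b_{n_j}+y$ with $\mu\ne0$ and $y\in D_{j-1}$, so $\lambda(x)<\ell_j$ by (c). Further, $k_ix=\mu c_j+k_iy$ with $k_iy\in E_{j-1}$, so $\lambda(k_iy)<\ell_j=\lambda(c_j)$, and $\lambda(k_ix)=\ell_j$ by (5). Let $j$ be even. Then $x=\mu d_j+y$ with $\mu\neq0$ and $y\in D_{j-1}$ has level $\ell_j$ by (5) and (c), and $k_ix=\mu b_{n_j}+k_iy$ has level less than $\ell_j$ by (c).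

For $s=k_i$ the consequence is immediate: the level goes up exactly when $j$ is odd, and then the new level is $\ell_j\in B_i^+$. For $s=k_i^{-1}$, apply the first part to $y=k_i^{-1}x$, for which $k_iy=x$. The levels of $y$ and $x$ differ, and $\lambda(y)>\lambda(x)$ means that the minimal $j$ for $y$ is even, so $\lambda(k_i^{-1}x)=\lambda(y)=\ell_j\in B_i^-$. $\square$

The level reached does not determine the level one came from. In the example at the end of Section 6, $b_2$ and $b_2+d_2$ have levels $2$ and $5$, while their images $b_9+b_1$ and $b_9+2b_1$ both have level $9$. But there the level of the first vector is $2=n_3$, and that of the second is $5\in B_i^-$. The second lemma says that this is always so.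

**Lemma 7.** Let $s=k_i^\varepsilon$, $x\ne0$, $\lambda(sx)>\lambda(x)$, and $\lambda(sx)=\ell_j$. Then $\lambda(x)\ge n_j$. If moreover $\lambda(x)\notin B_i^{-\varepsilon}$, then $\lambda(x)=n_j$.

**Proof.** Let $\varepsilon=+$. By Lemma 6 the minimal index of a subspace $D_{j'}$ containing $x$ is odd and has $\ell_{j'}=\lambda(k_ix)=\ell_j$, so it is $j$; thus $j$ is odd and $x\in D_j\setminus D_{j-1}$. Since $A_{n_j-1}\subseteq D_{j-1}$ by (6), $\lambda(x)\ge n_j$.

By construction $D_j$ is spanned by the $b_{n_t}$ with $t\le j$ odd and the $d_t$ with $t<j$ even. For odd $t\le j$ we have $n_t\le n_j$, and $A_{n_j}\subseteq D_j$ by (6), so $D_j=A_{n_j}+\langle d_t:t<j\text{ even}\rangle$. Write $x=a+d$ with $a\in A_{n_j}$ and $d=\sum\mu_td_t$. The $d_t$ have distinct levels $\ell_t\in B_i^-$, so by (5) the vector $d$ is $0$ or has level in $B_i^-$. If $\lambda(x)>n_j\ge\lambda(a)$, then $d=x-a$ has level $\lambda(x)$ by (5), so $\lambda(x)\in B_i^-=B_i^{-\varepsilon}$. This proves the second claim.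

Let $\varepsilon=-$ and put $y=k_i^{-1}x$, so that $\lambda(y)=\ell_j>\lambda(x)=\lambda(k_iy)$. By Lemma 6, $j$ is even and it is the minimal index with $y\in D_j$, so $x=k_iy\in E_j\setminus E_{j-1}$. Since $A_{n_j-1}\subseteq E_{j-1}$ by (7), $\lambda(x)\ge n_j$. Now $E_j$ is spanned by the $b_{n_t}$ with $t\le j$ even and the $c_t$ with $t<j$ odd, so by (7) $E_j=A_{n_j}+\langle c_t:t<j\text{ odd}\rangle$, where the $c_t$ have distinct levels $\ell_t\in B_i^+$. As before, $\lambda(x)>n_j$ implies $\lambda(x)\in B_i^+=B_i^{-\varepsilon}$. $\square$

## 8. Finite kernels, by distinct levels on a tree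

Let $F$ be the free group on letters $\{\kappa_i:i\in I\}$, acting on $A$ via $\kappa_i\mapsto k_i$. Its rank is $|I|\le\mathfrak c$. We want (R3). By (5), if the vectors $wx$ that occur in $rx=\sum\mu_w\,wx$ are nonzero and have pairwise distinct levels, then $rx\neq0$. So we try to show that for most $x$ the levels are pairwise distinct.

The smallest cases follow from Lemma 6 alone. For $r=\mu+\nu\kappa_i$ with $\mu,\nu\ne0$, the levels of $x$ and $k_ix$ differ for every $x\neq0$, so $\ker r=0$. Next take the three vectors $x,k_1x,k_2x$ for two different letters, and suppose that all their levels exceed every element of the finite set $B_1\cap B_2$. If $k_1x$ and $k_2x$ have the same level, it is above or below $\lambda(x)$. If above, it lies in $B_1\cap B_2$, which is excluded. If below, then $x=k_1^{-1}(k_1x)=k_2^{-1}(k_2x)$ was reached by two upward moves, so $\lambda(x)\in B_1\cap B_2$, again excluded. Finally take $x,k_1x,k_1^{-1}x$. The same argument puts a level into $B_1^+\cap B_1^-=\emptyset$. This is why the two signs use different levels.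

The argument stops when one letter is applied to two different vectors, as in $k_1x$ and $k_1k_2x$. Both levels may lie in $B_1^+$, and the end of Section 7 shows that one $k_i$ can send vectors of different levels up to the same level. Here Lemma 7 is needed.

**Proposition 8.** Every nonzero $r\in\mathbb F_p[F]$ has finite kernel on $A$.

**Proof.** Let $r=\sum_{w\in\Omega}\mu_ww$ with $\Omega\subset F$ finite and nonempty and all $\mu_w\ne0$.

**Step 1: the tree and the vectors to consider.** We choose a subspace of finite codimension on which the finite intersections of the $B_i$ play no role. Join $w$ and $sw$ by an edge for each $w\in F$ and each letter $s=\kappa_i^{\pm1}$. This is a Cayley graph of the free group $F$, so it is a tree. Let $T$ be the finite subtree spanned by $\Omega$, and let $I_0$ be the finite set of indices of letters that occur on edges of $T$. Choose $N_0$ larger than all elements of $B_i\cap B_{i'}$ for $i\ne i'$ in $I_0$, and let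
$$X=\{x\in A:wx\in\langle b_n:n>N_0\rangle\text{ for all }w\in T\}.$$
Each of the $|T|$ conditions defines a subspace of codimension $N_0$, so $X$ has codimension at most $|T|N_0$. We show that $X\cap\ker r=0$. Then $\dim\ker r\le|T|N_0$, and $\ker r$ is finite.

Fix $0\ne x\in X$ and put $\lambda_w=\lambda(wx)$ for $w\in T$. Each $wx$ is a nonzero element of $\langle b_n:n>N_0\rangle$, so $\lambda_w>N_0$ for all $w\in T$. By Lemma 6, adjacent vertices of $T$ have different levels.

**Step 2: equal levels reached from below come from equal letters.** We extend the small cases to all of $T$. Let $v=su$ and $v'=s'u'$ with $u,v,u',v'\in T$ and letters $s=\kappa_i^\varepsilon$, $s'=\kappa_{i'}^{\varepsilon'}$, and suppose that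
$$\lambda_u<\lambda_v=\lambda_{v'}>\lambda_{u'} .$$
Then $s=s'$. Indeed, $\lambda_v\in B_i^\varepsilon\cap B_{i'}^{\varepsilon'}$ by Lemma 6. Since $\lambda_v>N_0$, we get $i=i'$, and since $B_i^+\cap B_i^-=\emptyset$, we get $\varepsilon=\varepsilon'$. If moreover $v=v'$, then $u=s^{-1}v=u'$. So no vertex of $T$ has two distinct lower neighbors in $T$.

**Step 3: levels increase away from the lowest vertex.** This orients the tree. Let $o\in T$ have minimal level, and let $o=v_0,v_1,\dots,v_m$ be a geodesic in $T$. Then $\lambda_{v_1}>\lambda_{v_0}$, by minimality and since adjacent levels differ. If $\lambda_{v_{t-1}}<\lambda_{v_t}$ and $\lambda_{v_t}>\lambda_{v_{t+1}}$, then $v_t$ would have the two distinct lower neighbors $v_{t-1}$ and $v_{t+1}$, contradicting Step 2. So by induction $\lambda_{v_0}<\lambda_{v_1}<\cdots<\lambda_{v_m}$. In particular every $v\in T\setminus\{o\}$ has $\lambda_v>\lambda_o$. Let $v^-$ be the neighbor of $v$ on the geodesic from $v$ to $o$; then $\lambda_{v^-}<\lambda_v$, and $v=s_vv^-$ for a unique letter $s_v$.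

**Step 4: the levels $\lambda_v$, $v\in T$, are pairwise distinct.** This is the heart of the proof. Otherwise choose $v\ne v'$ with $\lambda_v=\lambda_{v'}$ such that the sum of their distances to $o$ is minimal. By Step 3, $v\ne o$ and $v'\neq o$. By Step 2, applied to $v^-,v$ and $v'^-,v'$, we have $s_v=s_{v'}=:s=\kappa_i^\varepsilon$. So $u:=v^-$ and $u':=v'^-$ are distinct. Let $\lambda_v=\ell^{(i)}_j$ and put $n=n^{(i)}_j$; the index $j$ is the same for $v$ and $v'$. By Lemma 7, applied to $ux$ and to $u'x$, we have $\lambda_u\ge n$ and $\lambda_{u'}\ge n$.

We claim that if $u\neq o$, then $\lambda_u=n$, and likewise for $u'$. Let $s_u=\kappa_{i''}^{\varepsilon''}$. By Lemma 6, $\lambda_u\in B_{i''}^{\varepsilon''}$. If $i''\ne i$, then $\lambda_u\notin B_i$, because $\lambda_u>N_0$. If $i''=i$, then $\varepsilon''=\varepsilon$, for otherwise $ss_u=1$ and $v=ss_uu^-=u^-$, which contradicts $\lambda_v>\lambda_u>\lambda_{u^-}$. So in this case $\lambda_u\in B_i^\varepsilon$. In both cases $\lambda_u\notin B_i^{-\varepsilon}$, and Lemma 7 gives $\lambda_u=n$. The argument for $u'$ and $v'$ is the same.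

If $u\ne o$ and $u'\ne o$, then $\lambda_u=n=\lambda_{u'}$ with $u\ne u'$, and the sum of the distances of $u$ and $u'$ to $o$ is smaller by $2$. This contradicts the minimal choice. Otherwise one of them is $o$, say $u=o$. Then $u'\neq o$, so $\lambda_{u'}=n\le\lambda_o$, which contradicts $\lambda_{u'}>\lambda_o$ from Step 3.

**Step 5: conclusion.** By Step 4 and (5), $rx=\sum_{w\in\Omega}\mu_w\,wx$ has level $\max_{w\in\Omega}\lambda_w>0$. So $rx\ne0$, and $X\cap\ker r=0$. $\square$

## 9. Theorem A, between (B1) and (B2)

**Proof of Theorem A.** The free group $F$ of Section 8 has rank at most $\mathfrak c$. Its action on $A$ has (R1) and (R2), because $k_i$ meets requirement $i$ for every $i\in I$, and it has (R3) by Proposition 8. By Proposition 5, $G=A\rtimes F$ satisfies (A1) and (A2).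

By (A1), $\mathfrak Z_G|_A=\mathfrak Z_A$, so $A$ is Zariski embedded in $G$. The hyperplane $\ker f$ is $\mathcal P$-closed, infinite and different from $A$, so it is closed in $\mathfrak M_G|_A=\mathcal P$ and not closed in the cofinite topology $\mathfrak M_A$. So $\mathfrak M_G|_A\ne\mathfrak M_A$, and $A$ is not Markov embedded in $G$. Since $A$ is normal, this answers the question negatively for normal subgroups, and hence also for arbitrary subgroups. $\square$

Theorem A is extremal in the following sense. The trace $\mathfrak Z_G|_A$ is the cofinite topology, the coarsest $T_1$ topology on $A$. The trace $\mathfrak M_G|_A=\mathcal P$ is by (4) the Bohr topology of $A$, the finest that (B1) allows.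

Theorem A also shows that in (B2) the condition that $G/C_G(H)$ be countable cannot be weakened to its having cardinality at most $\mathfrak c$. Indeed, $A$ is countable and normal, and $C_G(A)=A$ by Step 1 of the proof of Proposition 5. So $G/C_G(A)$ is isomorphic to $F$, a free group of rank at most $\mathfrak c$, and has cardinality at most $\mathfrak c$; yet $\mathfrak M_G|_A\neq\mathfrak Z_G|_A$.
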